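\title{True arithmetic and the recursively enumerable bounded truth-table degrees}

\begin{abstract}
We show that the first-order theory of the partial order of recursively enumerable bounded truth-table degrees is recursively isomorphic to true first-order arithmetic, and that $(\mathbb N,+,\cdot)$ is interpretable in this partial order without parameters. Every recursive graph is coded on a set of minimal degrees defined from parameters, and any two finite sets of minimal degrees of the same size at least two can be matched by an instance of one fixed formula. The matching singles out the standard models among the coded models of arithmetic. Both codings come from a single finite-injury construction.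
\end{abstract}

\section{The problem and the results}\label{sec:intro}

We identify subsets of $\omega=\{0,1,2,\dots\}$ with their characteristic functions. A set $X$ is \emph{bounded truth-table reducible} to a set $Y$, written $X\le_{btt}Y$, if there are a number $k$ and a total recursive function $h$ such that, for every $x$, the value $h(x)$ codes $k$ numbers $y_1,\dots,y_k$ and a truth table $\theta\colon\{0,1\}^k\to\{0,1\}$ with
\[
X(x)=\theta\bigl(Y(y_1),\dots,Y(y_k)\bigr).
\]
The reduction fixes all its questions about $Y$, and what it will do with the answers, before it sees any answer, and the number of questions is bounded by the \emph{norm} $k$, which does not depend on $x$. With norm $0$ the set $X$ is recursive. With norm $1$ each value $X(x)$ is a constant, or $Y(y)$, or $1-Y(y)$, for a number $y$ computed from $x$; this covers many-one reductions and the reduction of a set to its complement. Composing reductions of norms $k$ and $k'$ gives one of norm $kk'$, so $\le_{btt}$ is a preorder. Its equivalence classes are the \emph{btt-degrees}, and $\mathcal R_{btt}$ is the partial order of those btt-degrees that contain a recursively enumerable (r.e.) set. We write degrees in boldface; $\mathbf a$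 is the degree of the set $A$.

The order $\mathcal R_{btt}$ has a least element $\mathbf 0$, which consists of the recursive sets, and a greatest element, the degree of the halting problem $K$, to which every r.e.\ set is many-one reducible. It has joins: put $\bigoplus_{n<M}X_n=\{Mz+n: n<M,\ z\in X_n\}$, which is empty for $M=0$ and is written $X_0\oplus X_1$ or $X_0\oplus X_1\oplus X_2$ for $M=2,3$. Each $X_n$ reduces to this set with norm $1$, and if all $X_n$ reduce to $Y$, so does the join, with the largest of the norms.

Let $\mathrm{Th}(\mathcal R_{btt})$ be the set of first-order sentences, in the language with one binary relation symbol $\le$, that are true in $\mathcal R_{btt}$. (Equality is definable from $\le$, so we use it freely.) How complicated is this set? An upper bound costs nothing. Let $W_0,W_1,\dots$ be the standard list of the r.e.\ sets. The relation $W_e\le_{btt}W_i$ asserts that there are $k$ and an index of a total recursive $h$ such that for all $x$ the displayed equation holds with $X=W_e$, $Y=W_i$. It is built from r.e.\ relations by connectives and number quantifiers, so it is defined in $(\mathbb N,+,\cdot)$ by a formula $\beta(e,i)$. Replace quantifiers over degrees by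 quantifiers over indices, $\le$ by $\beta(e,i)$, and $=$ by $\beta(e,i)\wedge\beta(i,e)$. This gives
\begin{equation}\label{eq:upper}
\mathrm{Th}(\mathcal R_{btt})\le_m\mathrm{Th}(\mathbb N,+,\cdot),
\end{equation}
where $X\le_mY$ means that some total recursive $g$ satisfies $x\in X\Leftrightarrow g(x)\in Y$ for all $x$, and sentences are identified with their codes. In the other direction, Nies showed that $\mathrm{Th}(\mathcal R_{btt})$ is undecidable and not recursively axiomatizable. The problem recorded as open in \cite{source} is whether $\mathrm{Th}(\mathcal R_{btt})$ has the same degree as the theory of first-order arithmetic. We take ``degree'' to mean Turing degree and the theory to be true arithmetic $\mathrm{Th}(\mathbb N,+,\cdot)$. The question is then whether the bound \eqref{eq:upper} is attained.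

There is reason to guess that it is. A quantifier over $\mathcal R_{btt}$ ranges over the outcomes of all effective constructions. If one construction writes the addition and multiplication tables into the order, readable from finitely many degrees used as parameters, then formulas about $\mathcal R_{btt}$ can speak about numbers. The difficulty is that a sentence has no parameters. It must quantify over them, and so it must recognize the tuples that code the standard model among all tuples that code some model of a fragment of arithmetic. No first-order property of the coded structure alone does this, so the ambient order has to be used a second time.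

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] $\mathrm{Th}(\mathcal R_{btt})\equiv_m\mathrm{Th}(\mathbb N,+,\cdot)$, and hence the two theories are Turing equivalent. They are even recursively isomorphic.
\item[(b)] $(\mathbb N,+,\cdot)$ is interpretable in $\mathcal R_{btt}$ without parameters.
\end{enumerate}
\end{theorem}

Two sets are \emph{recursively isomorphic} if a recursive permutation of $\omega$ maps one onto the other. Part (b) means that there are a set $S$ of tuples of degrees, an equivalence relation $\sim$ on $S$, and two ternary relations on $S$ invariant under $\sim$, all defined in $\mathcal R_{btt}$ by formulas without parameters, such that the ternary relations induce on $S/{\sim}$ the graphs of two operations and the resulting structure is isomorphic to $(\mathbb N,+,\cdot)$.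

The two uses of the order are the two parts of the next theorem. An \emph{atom} is a minimal nonzero element of $\mathcal R_{btt}$. A \emph{graph} is a set with a symmetric irreflexive relation. For $\mathbf b,\mathbf c,\mathbf p,\mathbf q\in\mathcal R_{btt}$ let
\[
D(\mathbf b,\mathbf c)=\{\mathbf x:\mathbf x\le\mathbf b,\ \mathbf x\le\mathbf c,\ \mathbf x\text{ is an atom}\},
\]
and let $\Gamma(\mathbf b,\mathbf c,\mathbf p,\mathbf q)$ be the graph with vertex set $D(\mathbf b,\mathbf c)$ in which $\mathbf x,\mathbf y$ are adjacent if $\mathbf x\ne\mathbf y$ and $\mathbf q\le\mathbf x\vee\mathbf y\vee\mathbf p$. Vertices and edges are first-order definable from the four parameters: being an atom is expressed with $\le$ directly, and $\mathbf q\le\mathbf x\vee\mathbf y\vee\mathbf p$ says that every upper bound of $\mathbf x,\mathbf y,\mathbf p$ is an upper bound of $\mathbf q$.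

\begin{theorem}\label{thm:coding}
\begin{enumerate}
\item[(a)] Every recursive graph whose universe is $\omega$ or a finite set is isomorphic to $\Gamma(\mathbf b,\mathbf c,\mathbf p,\mathbf q)$ for suitable $\mathbf b,\mathbf c,\mathbf p,\mathbf q\in\mathcal R_{btt}$. The vertices can be taken minimal among all nonzero btt-degrees, r.e.\ or not.
\item[(b)] There is one first-order formula $R(\mathbf x,\mathbf x';\bar{\mathbf s})$ such that every bijection between two finite sets of atoms of the same size $\ge2$ is the restriction of $R(\cdot,\cdot;\bar{\mathbf s})$ to these sets for some tuple $\bar{\mathbf s}$.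
\end{enumerate}
\end{theorem}

The point of coding on atoms is that distinct atoms are incomparable. Part (b) will be applied to coded structures that we did not build, and incomparability is the only thing we know about their elements. It is also all that the construction needs.

Section~\ref{sec:arith} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:coding}. Section~\ref{sec:sets} reduces Theorem~\ref{thm:coding} to the existence of certain r.e.\ sets (Theorem~\ref{thm:sets}). Section~\ref{sec:strategies} develops the strategies for building them on small cases, Section~\ref{sec:construction} gives the construction, and Sections~\ref{sec:injury}--\ref{sec:minimal} verify it.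

\section{From graphs and bijections to arithmetic}\label{sec:arith}

\subsection{Two operations as a graph}

Let $\mathcal M$ be a structure with universe $\omega$ and two recursive binary operations, written $+$ and $\cdot$. We turn it into a graph $\mathfrak G(\mathcal M)$. In what follows $\circ\in\{+,\cdot\}$, $r\in\{1,2,3\}$ and $n,i,j\in\omega$. The vertices are seven markers $d_0,d^\circ_r$, a vertex $v_n$ for each element, and three vertices $t^{\circ,r}_{ij}$ for each entry of each table. The edges are
\[
d_0v_n,\qquad d^\circ_rt^{\circ,r}_{ij},\qquad t^{\circ,1}_{ij}t^{\circ,2}_{ij},\qquad t^{\circ,2}_{ij}t^{\circ,3}_{ij},\qquad t^{\circ,1}_{ij}v_i,\qquad t^{\circ,2}_{ij}v_j,\qquad t^{\circ,3}_{ij}v_{i\circ j}.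
\]
For example, the fact $2+3=5$ is recorded by the path $t^{+,1}_{23}\,t^{+,2}_{23}\,t^{+,3}_{23}$, whose three vertices are joined to $v_2,v_3,v_5$; the markers $d^+_1,d^+_2,d^+_3$ tell the three positions apart. The vertices can be numbered so that $\mathfrak G(\mathcal M)$ is a recursive graph on $\omega$. With $E$ for the edge relation and the markers as parameters, consider the formulas
\begin{align*}
\nu(x)&:\ E(x,d_0),\\
\gamma_\circ(x,y,z)&:\ \exists t_1t_2t_3\Bigl[\,\bigwedge_{r=1}^3E(t_r,d^\circ_r)\wedge E(t_1,t_2)\wedge E(t_2,t_3)\\
&\qquad\qquad\qquad\wedge E(t_1,x)\wedge E(t_2,y)\wedge E(t_3,z)\Bigr].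
\end{align*}
The neighbors of $d_0$ are the $v_n$, so $\nu$ defines $\{v_n:n\in\omega\}$. The neighbors of $d^\circ_r$ are the $t^{\circ,r}_{ij}$, and two of the vertices $t$ are adjacent only if they have the same pair $(i,j)$. So witnesses for $\gamma_\circ$ have the form $t_r=t^{\circ,r}_{ij}$ with one pair $(i,j)$. Their only neighbors among the $v_n$ are $v_i$, $v_j$, $v_{i\circ j}$, respectively. Hence on the set defined by $\nu$ the formulas $\gamma_+,\gamma_\cdot$ define a copy of $\mathcal M$ via $n\mapsto v_n$.

\subsection{A finite fragment of arithmetic}

We want a finite set of axioms that makes every model begin with a copy of $\mathbb N$, so that a nonstandard model betrays itself by an element with infinitely many predecessors. Let $T$ consist of the following statements about a structure $(U,+,\cdot)$ with two binary operations. There is a unique $0$ with $0+x=x+0=x$ for all $x$ and a unique $1$ with $1\cdot x=x\cdot1=x$ for all $x$. Moreover, with $x\preceq y$ standing for $\exists z\,(z+x=y)$: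
\begin{enumerate}
\item[(T1)] $+$ is commutative and associative; $x+1=y+1\to x=y$; $x+1\ne0$;
\item[(T2)] $x\cdot0=0$; $x\cdot(y+1)=x\cdot y+x$;
\item[(T3)] $x\preceq0\to x=0$; $x\preceq y+1\to(x\preceq y\vee x=y+1)$; $x\preceq y\vee y\preceq x$.
\end{enumerate}
All of this holds in $\mathbb N$. In a model of $T$ the \emph{numerals} are $\bar0=0$ and $\overline{m+1}=\bar m+1$, and $[0,u]$ denotes $\{x:x\preceq u\}$.

\begin{lemma}\label{lem:T}
In every model of $T$, the set $[0,\bar m]$ equals $\{\bar0,\dots,\bar m\}$ and has exactly $m+1$ elements. If $u$ is not a numeral, then $[0,u]$ is infinite. If every element is a numeral, the model is isomorphic to $(\mathbb N,+,\cdot)$.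
\end{lemma}

\begin{proof}
If $\bar m=\bar n$ with $m>n$, cancelling $+1$ exactly $n$ times gives $\overline{m-n}=0$, which contradicts $x+1\ne0$; so $m\mapsto\bar m$ is injective. By induction on $n$, associativity gives $\bar m+\overline{n+1}=(\bar m+\bar n)+1=\overline{m+n+1}$, and (T2) gives $\bar m\cdot\overline{n+1}=\overline{mn}+\bar m=\overline{m(n+1)}$. So $m\mapsto\bar m$ is an embedding of $(\mathbb N,+,\cdot)$, which proves the last claim. For $j\le m$ we have $\overline{m-j}+\bar j=\bar m$, so $\bar j\preceq\bar m$. Conversely, the first two axioms of (T3) give $[0,\bar m]\subseteq\{\bar0,\dots,\bar m\}$ by induction on $m$. If $u$ is not a numeral, then $u\not\preceq\bar m$, so $\bar m\preceq u$ for every $m$ by the last axiom of (T3).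
\end{proof}

\subsection{Recognizing the standard model}

Let $\bar{\mathbf r}=(\mathbf b,\mathbf c,\mathbf p,\mathbf q,\bar{\mathbf d})$ be a tuple of eleven degrees, the last seven in $D(\mathbf b,\mathbf c)$. Evaluate $\nu,\gamma_+,\gamma_\cdot$ in the graph $\Gamma(\mathbf b,\mathbf c,\mathbf p,\mathbf q)$ with $\bar{\mathbf d}$ as markers, and let $M_{\bar{\mathbf r}}$ be the set defined by $\nu$ with the two ternary relations defined on it by $\gamma_+,\gamma_\cdot$. The elements of $M_{\bar{\mathbf r}}$ are atoms. Let $\Theta(\bar{\mathbf r})$ be the formula in the language of $\le$ which says that $\bar{\mathbf d}$ lies in $D(\mathbf b,\mathbf c)$ and that $\gamma_+,\gamma_\cdot$ are graphs of binary operations on $M_{\bar{\mathbf r}}$ satisfying $T$. Theorem~\ref{thm:coding}(a), applied to $\mathfrak G(\mathbb N,+,\cdot)$, gives a tuple $\bar{\mathbf r}^*$ with $M_{\bar{\mathbf r}^*}\cong(\mathbb N,+,\cdot)$; in particular $\Theta(\bar{\mathbf r}^*)$ holds.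

\begin{example}\label{ex:nonstandard}
The formula $\Theta$ does not suffice. The polynomials in $\mathbb Z[\xi]$ that are zero or have positive leading coefficient form a recursive structure under $+$ and $\cdot$. It satisfies $T$: here $x\preceq y$ means that $y-x$ is again such a polynomial, one of $y-x$, $x-y$ always is, and if $w$ is nonzero and of this kind then so is $w-1$. By Theorem~\ref{thm:coding}(a) this structure is $M_{\bar{\mathbf r}}$ for some $\bar{\mathbf r}$ with $\Theta(\bar{\mathbf r})$. In it the true sentence $\forall x\exists y\,(x=y+y\vee x=y+y+1)$ fails at $x=\xi$.
\end{example}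

The standard model is the shortest model of $T$: each of its initial segments has the size of an initial segment of every other model. Theorem~\ref{thm:coding}(b) makes this expressible. Write $[0,\mathbf u]_{\bar{\mathbf r}}$ for the initial segment below $\mathbf u$ in $M_{\bar{\mathbf r}}$, and let $\mathrm{Bij}(\bar{\mathbf r},\mathbf u,\bar{\mathbf r}',\mathbf u')$ say that for some $\bar{\mathbf s}$ the relation $R(\cdot,\cdot;\bar{\mathbf s})$, restricted to $[0,\mathbf u]_{\bar{\mathbf r}}\times[0,\mathbf u']_{\bar{\mathbf r}'}$, is a bijection between these two sets. Let $\mathrm{St}(\bar{\mathbf r})$ be the formula that says: $\Theta(\bar{\mathbf r})$ holds, and for all $\bar{\mathbf r}'$ with $\Theta(\bar{\mathbf r}')$ and all $\mathbf u\in M_{\bar{\mathbf r}}$ other than the zero of $M_{\bar{\mathbf r}}$ there is $\mathbf u'\in M_{\bar{\mathbf r}'}$ with $\mathrm{Bij}(\bar{\mathbf r},\mathbf u,\bar{\mathbf r}',\mathbf u')$. The zero is excluded because its initial segment has only one element.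

\begin{lemma}\label{lem:St}
$\mathrm{St}(\bar{\mathbf r})$ holds if and only if $M_{\bar{\mathbf r}}\cong(\mathbb N,+,\cdot)$.
\end{lemma}

\begin{proof}
Let $M_{\bar{\mathbf r}}\cong(\mathbb N,+,\cdot)$; then $\Theta(\bar{\mathbf r})$ holds. Given $\bar{\mathbf r}'$ with $\Theta(\bar{\mathbf r}')$ and a nonzero $\mathbf u$, let $\mathbf u$ be the number $m\ge1$ of $M_{\bar{\mathbf r}}$ and let $\mathbf u'$ be the $m$-th numeral of $M_{\bar{\mathbf r}'}$. By Lemma~\ref{lem:T} both initial segments consist of $m+1\ge2$ atoms, and Theorem~\ref{thm:coding}(b) gives $\bar{\mathbf s}$. Conversely, let $\Theta(\bar{\mathbf r})$ hold and $M_{\bar{\mathbf r}}\not\cong(\mathbb N,+,\cdot)$. By Lemma~\ref{lem:T} some $\mathbf u\in M_{\bar{\mathbf r}}$ is not a numeral, so it is nonzero and $[0,\mathbf u]_{\bar{\mathbf r}}$ is infinite. All initial segments of $M_{\bar{\mathbf r}^*}$ are finite, so $\mathrm{St}(\bar{\mathbf r})$ fails for $\bar{\mathbf r}'=\bar{\mathbf r}^*$.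
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:coding}]
(a) Given a sentence $\varphi$ of arithmetic, rewrite it so that its atomic formulas are $x=y$, $x+y=z$, $x\cdot y=z$. Replace the last two by $\gamma_+,\gamma_\cdot$, read in $\Gamma(\mathbf b,\mathbf c,\mathbf p,\mathbf q)$, and restrict all quantifiers to $M_{\bar{\mathbf r}}$. Call the result $\varphi^{M_{\bar{\mathbf r}}}$. By Lemma~\ref{lem:St}, the tuples satisfying $\mathrm{St}$ code $(\mathbb N,+,\cdot)$, and $\bar{\mathbf r}^*$ is one of them. Hence
\[
\mathbb N\models\varphi\iff\mathcal R_{btt}\models\exists\bar{\mathbf r}\,\bigl(\mathrm{St}(\bar{\mathbf r})\wedge\varphi^{M_{\bar{\mathbf r}}}\bigr),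
\]
and with \eqref{eq:upper} the theories are many-one equivalent. Each of the two reductions can be made injective. Let it send $e$ to the sentence $\psi_e$, where $\psi_e$ is a fixed false sentence if $e$ codes no sentence. Let $\tau$ be a valid sentence of the target language, $\tau_0=\tau$, $\tau_{e+1}=(\tau\wedge\tau_e)$, and send $e$ to $(\psi_e\wedge\tau_e)$ instead. The truth value is unchanged, and $e$ can be read off from the second conjunct. Myhill's theorem states that two sets, each reducible to the other by an injective recursive function, are recursively isomorphic.

(b) Let $S$ be the set of tuples $(\bar{\mathbf r},\mathbf x)$ with $\mathrm{St}(\bar{\mathbf r})$ and $\mathbf x\in M_{\bar{\mathbf r}}$. Each such tuple represents a natural number, the image of $\mathbf x$ under the unique isomorphism $M_{\bar{\mathbf r}}\to\mathbb N$, and every number is represented by some $(\bar{\mathbf r}^*,\mathbf x)$. Put $(\bar{\mathbf r},\mathbf x)\sim(\bar{\mathbf r}',\mathbf x')$ if both $\mathbf x,\mathbf x'$ are zero in their structures, or both are nonzero and $\mathrm{Bij}(\bar{\mathbf r},\mathbf x,\bar{\mathbf r}',\mathbf x')$ holds. If the tuples represent $m,m'\ge1$, the initial segments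 have $m+1$ and $m'+1$ elements. A bijection forces $m=m'$, and for $m=m'$ Theorem~\ref{thm:coding}(b) provides one. So $\sim$ holds exactly for tuples that represent the same number. For $\circ\in\{+,\cdot\}$, let three tuples $\zeta_1,\zeta_2,\zeta_3\in S$ be related if there are $\bar{\mathbf r}$ with $\mathrm{St}(\bar{\mathbf r})$ and $\mathbf x_1,\mathbf x_2,\mathbf x_3\in M_{\bar{\mathbf r}}$ such that $\gamma_\circ(\mathbf x_1,\mathbf x_2,\mathbf x_3)$ holds in $M_{\bar{\mathbf r}}$ and $(\bar{\mathbf r},\mathbf x_i)\sim\zeta_i$ for $i=1,2,3$. This holds exactly when the represented numbers satisfy $m_1\circ m_2=m_3$.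
\end{proof}

\section{The sets to be built}\label{sec:sets}

Fix a recursive bijection between $\omega$ and the pairs $(n,z)$. For a sequence of sets $A_n$ let $\hat A_n=\{(m,z):m\ne n,\ z\in A_m\}$, the join of all sets of the sequence except $A_n$.

\begin{theorem}\label{thm:sets}
Let $E$ be a recursive symmetric irreflexive relation on $\omega$. Let $L=0$ or $L\ge2$, and let $G^\ell_j$ $(\ell<2,\ j<L)$ be r.e.\ sets such that for each $\ell$, $G^\ell_i\not\le_{btt}G^\ell_j$ whenever $i\ne j$. There are uniformly r.e.\ sets $A_n$ $(n\in\omega)$ and r.e.\ sets $B,C,P,Q,P^0,Q^0,P^1,Q^1$ such that:
\begin{enumerate}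
\item[(i)] for every set $X$: $X\le_{btt}B$ and $X\le_{btt}C$ if and only if $X\le_{btt}\bigoplus_{n<M}A_n$ for some $M$;
\item[(ii)] if $X\le_{btt}\bigoplus_{n<M}A_n$ is nonrecursive, then $A_n\le_{btt}X$ for some $n<M$;
\item[(iii)] $A_n\not\le_{btt}\hat A_n$ for every $n$;
\item[(iv)] for $u\ne v$: $Q\le_{btt}A_u\oplus A_v\oplus P$ if and only if $E(u,v)$;
\item[(v)] for $\ell<2$, $j<L$, $n\in\omega$: $Q^\ell\le_{btt}A_n\oplus G^\ell_j\oplus P^\ell$ if and only if $n=j$.
\end{enumerate}
\end{theorem}

Items (i)--(iii) produce a definable infinite set of atoms, (iv) draws the graph $E$ on it, and (v) attaches each given set $G^\ell_j$ to the label $A_j$. Two sets $B,C$ appear in (i) because the degrees below finite joins of the $\mathbf a_n$ have no greatest element: by (iii), $A_M\not\le_{btt}\bigoplus_{n<M}A_n$. So they do not form the cone below one degree, and (i) describes them as the intersection of two cones.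

The hypotheses on the $G^\ell_j$ cannot be dropped. If $G^\ell_i\le_{btt}G^\ell_j$ with $i\ne j$, then $Q^\ell\le_{btt}A_i\oplus G^\ell_i\oplus P^\ell\le_{btt}A_i\oplus G^\ell_j\oplus P^\ell$, against (v). For $L=1$ the incomparability hypothesis is empty, and (v) fails for $G^\ell_0=K$ and $n=1$, because every r.e.\ set $Q^\ell$ reduces to $K$.

\begin{lemma}\label{lem:atoms}
Under (i)--(iii), the degrees $\mathbf a_n$ are pairwise distinct and minimal among all nonzero btt-degrees, $D(\mathbf b,\mathbf c)=\{\mathbf a_n:n\in\omega\}$, and the atoms below $\mathbf a_0\vee\dots\vee\mathbf a_{M-1}$ are exactly $\mathbf a_0,\dots,\mathbf a_{M-1}$.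
\end{lemma}

\begin{proof}
By (iii), $A_n$ is nonrecursive, and $A_m\not\le_{btt}A_n$ for $m\ne n$ because $A_n\le_{btt}\hat A_m$. Let $X\le_{btt}A_n$ be any nonrecursive set. Item (ii) with $M=n+1$ gives $m\le n$ with $A_m\le_{btt}X\le_{btt}A_n$, so $m=n$ and $X\equiv_{btt}A_n$. Thus $\mathbf a_n$ is minimal, in particular an atom. An atom below $\mathbf a_0\vee\dots\vee\mathbf a_{M-1}$ bounds some $\mathbf a_n$ with $n<M$ by (ii) and therefore equals it. By (i), the atoms below both $\mathbf b$ and $\mathbf c$ are the atoms below some such join.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:coding} from Theorem~\ref{thm:sets}]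
(a) For a graph $(\omega,E)$ take $L=0$. By Lemma~\ref{lem:atoms} and (iv), $n\mapsto\mathbf a_n$ is an isomorphism onto $\Gamma(\mathbf b,\mathbf c,\mathbf p,\mathbf q)$, and the vertices are minimal among all nonzero btt-degrees. For a graph on $\{0,\dots,M-1\}$, extend $E$ to $\omega$ by isolated vertices and replace both $\mathbf b$ and $\mathbf c$ by $\mathbf a_0\vee\dots\vee\mathbf a_{M-1}$, which is $\mathbf 0$ if $M=0$.

(b) Both finite sets are given, and we control neither. We therefore match each of them with a third list of atoms, which we build. For $\bar{\mathbf s}=(\mathbf b,\mathbf c,\mathbf p^0,\mathbf q^0,\mathbf p^1,\mathbf q^1)$ let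
\[
R(\mathbf x,\mathbf x';\bar{\mathbf s}):\quad\exists\mathbf w\in D(\mathbf b,\mathbf c)\,\bigl[\mathbf q^0\le\mathbf w\vee\mathbf x\vee\mathbf p^0\ \wedge\ \mathbf q^1\le\mathbf w\vee\mathbf x'\vee\mathbf p^1\bigr].
\]
List the two sets as $\mathbf g^0_0,\dots,\mathbf g^0_{L-1}$ and $\mathbf g^1_0,\dots,\mathbf g^1_{L-1}$, $L\ge2$, so that the bijection sends $\mathbf g^0_j$ to $\mathbf g^1_j$, and choose r.e.\ sets $G^\ell_j\in\mathbf g^\ell_j$. Distinct atoms are incomparable, so Theorem~\ref{thm:sets} applies with $E=\emptyset$. By Lemma~\ref{lem:atoms} and (v), $R(\mathbf g^0_i,\mathbf g^1_j;\bar{\mathbf s})$ holds if and only if some $n$ satisfies $n=i$ and $n=j$, that is, if and only if $i=j$.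
\end{proof}

\section{Requirements and strategies}\label{sec:strategies}

\subsection{Functionals, points, requirements}

A \emph{functional} is a pair $\Phi=(h,k)$ of a partial recursive function $h$ and a number $k$, its norm. We say that $\Phi(x)$ converges if $h(x)$ is defined and codes numbers $y_1,\dots,y_k$, the \emph{queries} of $\Phi(x)$, and a table $\theta$. Then $\Phi^Y(x)=\theta(Y(y_1),\dots,Y(y_k))$ for every set $Y$. If $\Phi(x)$ converges for all $x$, then $\Phi$ is \emph{total} and $\Phi(Y)$ is the set with characteristic function $x\mapsto\Phi^Y(x)$. So $X\le_{btt}Y$ if and only if $X=\Phi(Y)$ for some total $\Phi$, and the functionals are listed effectively. Convergence does not depend on the oracle: once $\Phi(x)$ has converged, we know its value under every possible future of the sets we are building. All strategies below use this.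

A pair $(n,z)$ is a \emph{point} in \emph{column} $n$ and \emph{row} $z$. We enumerate a set $\mathcal D$ of points and let $A_n=\{z:(n,z)\in\mathcal D\}$. To \emph{dump} a point means to put it into $\mathcal D$, $B$ and $C$; so $B$ and $C$ are sets of points. To \emph{discard} a point means to promise that it will not enter $\mathcal D$, $B$ or $C$ later. Let $\mathcal D_M=\{(n,z)\in\mathcal D:n<M\}$. The sets $\mathcal D_M$ and $\bigoplus_{n<M}A_n$ reduce to each other with norm $1$, and we use $\mathcal D_M$ in (i) and (ii).

Let $N_0,N_1,\dots$ be an effective list of all requirements of the following four types. An inequality $X\ne\Phi(Y)$ counts as true if $\Phi$ is not total. The list can be made effective because $E$ is recursive.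
\begin{itemize}
\item \emph{Independence} $(\Phi,n)$: $A_n\ne\Phi(\hat A_n)$.
\item \emph{Pair} $(\Phi,\Psi)$, at position $i$ of the list: if $\Phi(B)=\Psi(C)=X$, then $X\le_{btt}\mathcal D_i$.
\item \emph{Nonedge} $(\Phi,u,v)$ with $u\ne v$, $\neg E(u,v)$: $Q\ne\Phi(A_u\oplus A_v\oplus P)$.
\item \emph{Mismatch} $(\Phi,\ell,n,j)$ with $\ell<2$, $j<L$, $n\ne j$: $Q^\ell\ne\Phi(A_n\oplus G^\ell_j\oplus P^\ell)$.
\end{itemize}

The construction is a finite-injury priority argument. It proceeds in stages $s=0,1,\dots$. Requirement $N_i$ keeps its material in \emph{slot} $i$, and at each stage one slot acts. Smaller slots have priority: when slot $i$ acts, everything in the slots $>i$ is cleared away, and these slots start afresh with new rows. One shows by induction on $i$ that slot $i$ acts only finitely often; $N_i$ is then met by the work done after the smaller slots have stopped. Clearing also protects computations. If slot $i$ acts at stage $s$, the points of rows $<s$ that can still change are in slots $\le i$, so larger slots cannot disturb a computation whose queries lie in these rows.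

The independence strategy shows this in the simplest form. Reserve a new point $(n,y)$ and wait until $\Phi(y)$ converges. Then clear the larger slots, read off the value $\Phi^{\hat A_n}(y)$, and dump $(n,y)$ if and only if the value is $0$. Dumping in column $n$ does not change $\hat A_n$.

\subsection{Edges and nonedges}

Take the path with edges $01$ and $12$, and the requirement $Q\ne\Phi(A_0\oplus A_2\oplus P)$. Choose a new row $y$, wait for $\Phi(y)$, and put $y$ into $Q$ if the value is $0$. The oracles of the two edges must notice this, while $A_0$, $A_2$ and $P$ must not change. Every edge has an endpoint outside the nonedge $\{0,2\}$, here always $1$. So we discard $(0,y)$ and $(2,y)$ at once, reserve $(1,y)$ as a trace, and dump it when $y$ enters $Q$. Then $A_0\oplus A_1$ decides ``$y\in Q$'' by asking whether $y\in A_0$ or $y\in A_1$.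

A smaller slot may dump the trace $(1,y)$ for reasons of its own while $y\notin Q$. The set $P$ is the eraser for this case: whenever a slot is cleared, its row $y$, if not yet in $Q$, is put into $P$ and never used again. The reduction for the edge $01$ becomes: $y\in Q$ if and only if $y\notin P$ and ($y\in A_0$ or $y\in A_1$). Since clearing changes $P$, the strategy reads the value of $\Phi$ after it has cleared the larger slots. In general slot $i$ keeps traces only in the columns $\le i$. A given edge is then served by all but finitely many slots, and these use finitely many rows.

\subsection{Matching the given sets}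

Consider $Q^\ell\ne\Phi(A_n\oplus G^\ell_j\oplus P^\ell)$ with $j\ne n$. A row $y$ that enters $Q^\ell$ must be noticed by $A_m\oplus G^\ell_m\oplus P^\ell$ for each $m<L$. For $m\ne n$ a trace $(m,y)$ does this. If $n<L$, the case $m=n$ remains, and there a trace would change the oracle of $\Phi$. The only other component is $G^\ell_n$, which we do not control; nor can we stop $G^\ell_j$ from changing. The way out is to let $G^\ell_n$ decide. Use rows $y_0,y_1,\dots$, put $y_\lambda$ into $Q^\ell$ exactly when $\lambda$ appears in $G^\ell_n$, and open a new row only when $\Phi$ is currently correct on all existing rows. Each time we open a row we clear the larger slots, which freezes $A_n$ and $P^\ell$ on the queries seen so far. If infinitely many rows were opened, $\Phi$ would compute $G^\ell_n(\lambda)=Q^\ell(y_\lambda)$ from $G^\ell_j$ alone, with at most $k$ queries, contrary to the hypothesis. So the process stops, and $\Phi$ is wrong or divergent on some row. If $n\ge L$, traces suffice for all $m<L$, and any given set not reducible to $G^\ell_j$ can play the role of $G^\ell_n$. Accordingly, the \emph{permission set} of the requirement $(\Phi,\ell,n,j)$ is $W=G^\ell_{j^*}$, where $j^*=n$ if $n<L$,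 and $j^*$ is the least number below $L$ other than $j$ if $n\ge L$. Such a number exists because $L\ge2$. In both cases $j^*\ne j$, so $W\not\le_{btt}G^\ell_j$.

\subsection{The pair}

For $A_n\le_{btt}B$ it suffices that column $n$ of $B$ differs from $A_n$ in finitely many rows. So a pair requirement $N_i$ may put points of columns $\ge i$ into $B$ alone or into $C$ alone; each column is affected by finitely many slots. Suppose that $\Phi(x)$ and $\Psi(x)$ have norm $1$ and the identity as table, that both values are currently $0$, and that $\Phi(x)$ asks about a point of column $\ge i$ reserved by a slot $>i$. Put this point into $B$ alone and clear the larger slots: now $\Phi^B(x)=1\ne0=\Psi^C(x)$ for good. In general slot $i$ searches the finitely many futures of the reserved points for a disagreement, where points of columns $<i$ enter both sets or neither. If there is never one, the common value does not depend on the columns $\ge i$, and $X\le_{btt}\mathcal D_i$.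

\subsection{Minimality}\label{sub:minimal}

Item (ii) is the main difficulty. Let $X=\Phi(\mathcal D_M)$. We must make $X$ recursive or make some $A_n$ reducible to $X$, while points keep entering $A_n$ at the demand of other strategies. The idea is to tie the fate of such a point to the fate of a query of $\Phi$. To this end reserved points are kept in \emph{cells}: finite sets of points of one column that are dumped or discarded only together.

\emph{Norm $1$, $M=1$.} Let $c$ be a cell of column $0$ in slot $i$. Suppose that $\Phi(x)$ converges with a nonconstant table $\theta$ and that its query lies in a cell $a$ of a slot $>i$. Move the content of $a$ into $c$, clear the slots $>i$, and tag $c$ with $x$. From now on a point $(0,y)$ of $c$ is dumped if and only if the query is, whatever happens to $c$; that is, $y\in A_0$ if and only if $X(x)=\theta(1)$. If, from some slot on, every cell that survives forever gets a tag, then $A_0\le_{btt}X$: wait until $(0,y)$ is dumped, discarded, in one of the finitely many early slots (after they have stopped acting), or in a tagged cell. Otherwise some surviving cell, in slot $i$ say, is never tagged. After the slots $\le i$ have stopped acting, every convergent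 $\Phi(x)$ has a constant table or a query that is dumped, discarded or in a slot $\le i$. In each case we know $X(x)$, so $X$ is recursive.

\emph{Norm $2$, both queries in large slots.} Let the table be conjunction and let the queries lie in two cells $a,a'$ of slots $>i$. Dump $a'$ and move $a$ into $c$. Then $X(x)=1$ if and only if the content of $c$ is dumped. For disjunction, discard $a'$ instead. Slot $i$ may settle the cells of larger slots as it likes.

\emph{Norm $2$, one query in a small slot.} Let the table be addition modulo $2$, let $c$ be in slot $5$, and let the queries lie in a cell $c'$ of slot $3$ and a cell $a$ of slot $9$. Suppose we move $a$ into $c$ and tag $c$ with the promise that its content is dumped if and only if $X(x)=1$. Later slot $3$ may dump $c'$ for its own requirement and clear slot $5$, discarding $c$. Then $X(x)=1$, but the points of $c$ are not dumped. Ordinary injury does not excuse this: the reduction of $A_0$ to $X$ commits itself to the query $x$ and its table as soon as it sees the tag. The promise is correct provided that no slot below the \emph{threshold} $\sigma=4$ acts again, and a reduction may use one fixed threshold, together with a stage after which the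 slots below it are quiet. So tags carry a threshold $\sigma$, and a cell in slot $i$ may get a tag with threshold $\sigma$ only if the value at $x$ does not depend on cells in the slots from $\sigma$ to $i$.

What if, for every threshold, infinitely many surviving cells stay untagged? Start with $\sigma_0=0$, choose an untagged survivor, let $\sigma_1$ exceed its slot, choose a survivor beyond $\sigma_1$ without a tag for $\sigma_1$, and so on up to $\sigma_{k+1}$. A late computation $\Phi(x)$ that depends on cells in slots $\ge\sigma_k$ must, for each $j\le k$, also depend on a cell in the layer $[\sigma_j,\sigma_{j+1})$, since otherwise the survivor chosen in that layer could be tagged. This takes $k+1$ queries, and $\Phi$ has only $k$. So $X(x)$ depends only on slots $<\sigma_k$, and $X$ is recursive.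

For $M>1$ the cell $a$ must have the same column as $c$: slot $i$ chose its columns so that dumping its cells does not disturb the computations it relies on, and this must remain true after a move. Minimality has no slots of its own. Slot $i$ tags its cells for the finitely many triples $(\Phi,M,\sigma)$ with code $\le i$.

\section{The construction}\label{sec:construction}

\subsection{The state at a stage}

At each moment there are finitely many \emph{cells}. A cell is named $(i,\lambda,n)$, for slot $i$, index $\lambda$ and column $n$; its \emph{content} is a finite nonempty set of points of column $n$, and contents of different cells are disjoint. Points in cells are \emph{live}. At the start of stage $s$ each point of row $<s$ is live, dumped or discarded, the last two states being permanent, and points of rows $\ge s$ are untouched. During stage $s$ finitely many points of row $s$ may be placed in new cells, and all other points of row $s$ are discarded. A content is dumped, discarded, or moved into a cell of the same column in a smaller slot, always as a whole; the emptied cell vanishes with its tags. A cell created later under the same name counts as a new cell. Rows may be \emph{assigned} to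 slots. Each $N_i$ is \emph{unset} or \emph{set}, and a set requirement may be \emph{done}. Initially all sets are empty and all $N_i$ are unset. A subscript $s$ on a set we build denotes its state at the start of stage $s$; for the $G^\ell_j$ we fix recursive approximations $G^\ell_{j,s}$. \emph{Current} values are computed with the sets as enumerated so far, and with $G^\ell_{j,s}$.

A query to $\mathcal D_M$, $\hat A_n$, $B$ or $C$ is a point and has a row. A query to a join is a question to one component; the questions ``$z\in A_n$?'', ``$z\in P$?'', ``$z\in P^\ell$?'' have row $z$, and questions to $G^\ell_j$ have no row. We write $\Phi(x)[s]\!\downarrow$ if $\Phi(x)$ converges within $s$ steps and all queries that have a row have row $<s$. If $\Phi(x)$ converges, this holds for all large $s$.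

\subsection{Relevant cells and tags}

Triples $t=(\Phi,M,\sigma)$ of a functional and two numbers are identified with their codes under a fixed effective coding. Let $\Phi(x)[s]\!\downarrow$ for the oracle $\mathcal D_M$. For a set $\mathcal K$ of cells existing at the start of stage $s$, let $f(\mathcal K)$ be the value of $\Phi(x)$ when a query $(n,z)$ is answered yes if and only if $n<M$ and $(n,z)$ lies in $\mathcal D_s$ or in a cell of $\mathcal K$. Thus $f(\mathcal K)$ is the value in the future in which exactly the cells of $\mathcal K$ are dumped. Let $V^\sigma(x)$ be the set of cells in slots $\ge\sigma$ and columns $<M$ that contain a query of $\Phi(x)$. A cell $a\in V^\sigma(x)$ is \emph{relevant} if $f(\mathcal K)\ne f(\mathcal K\cup\{a\})$ for some $\mathcal K\subseteq V^\sigma(x)\setminus\{a\}$, and $\mathrm{Rel}^\sigma(x)$ is the set of relevant cells. These objects depend on $\Phi,M,s$, which will be clear from the context; $f$ does not depend on $\sigma$.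

\begin{lemma}\label{lem:rel}
\begin{enumerate}
\item[(a)] $f(\mathcal K)=f(\mathcal K\cap\mathrm{Rel}^\sigma(x))$ for all $\mathcal K\subseteq V^\sigma(x)$.
\item[(b)] If $a\in\mathrm{Rel}^\sigma(x)$, there is $\mathcal K\subseteq\mathrm{Rel}^\sigma(x)\setminus\{a\}$ with $f(\mathcal K)\ne f(\mathcal K\cup\{a\})$.
\item[(c)] If $\sigma\le\sigma'$, then $\mathrm{Rel}^{\sigma'}(x)\subseteq\mathrm{Rel}^\sigma(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Remove the cells that are not relevant one at a time; by definition no removal changes $f$. (b) Let $\mathcal K_0$ witness the relevance of $a$ and put $\mathcal K=\mathcal K_0\cap\mathrm{Rel}^\sigma(x)$. By (a), $f(\mathcal K)=f(\mathcal K_0)$ and $f(\mathcal K\cup\{a\})=f(\mathcal K_0\cup\{a\})$. (c) $V^{\sigma'}(x)\subseteq V^\sigma(x)$, so a witness for $\sigma'$ is a witness for $\sigma$.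
\end{proof}

A cell $c=(i,\lambda,n)$ is \emph{$t$-eligible} at stage $s$, for $t=(\Phi,M,\sigma)$, if $\sigma\le i$, $t\le i$, $n<M$, the cell $c$ has no tag $t$, and there is $x<s$ with $\Phi(x)[s]\!\downarrow$ such that all cells of $\mathrm{Rel}^\sigma(x)$ are in slots $>i$ and at least one of them has column $n$.

\subsection{The actions}

To \emph{clear the slots $>i$} means the following. All contents of cells in these slots that the action does not explicitly dump or move are discarded, and all cells in these slots vanish. Every row $y$ assigned to a nonedge slot $>i$ with $y\notin Q$ is put into $P$, and every row $y$ assigned to a mismatch slot $>i$ with parameter $\ell$ and $y\notin Q^\ell$ is put into $P^\ell$; we say that $y$ is \emph{cancelled}. All rows assigned to slots $>i$ become unassigned, and all $N_{i'}$ with $i'>i$ become unset and not done.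

At stage $s$, slot $i$ \emph{requires attention} if one of the clauses (1)--(3) applies to it. The least such $i\le s$ \emph{acts} by the first clause that applies. It exists, because slot $s$ has not acted before stage $s$, so that $N_s$ is unset. Where a choice is open, take the least candidate under a fixed coding.

\medskip
\noindent\textbf{(1) Setup.} \emph{$N_i$ is unset.} Clear the slots $>i$ and declare $N_i$ set. Further:
\begin{itemize}
\item Independence $(\Phi,n)$: assign row $s$ to slot $i$ and create the cell $(i,0,n)$ with content $\{(n,s)\}$.
\item Nonedge $(\Phi,u,v)$: assign row $s$ and create cells $(i,0,m)$ with content $\{(m,s)\}$ for $m\le i$, $m\notin\{u,v\}$.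
\item Mismatch $(\Phi,\ell,n,j)$: assign row $y_0=s$ and create cells $(i,0,m)$ with content $\{(m,s)\}$ for $m<L$, $m\ne n$.
\end{itemize}

\noindent\textbf{(2) Work on $N_i$.} \emph{$N_i$ is set and not done, and the condition for its type holds.}
\begin{itemize}
\item Independence $(\Phi,n)$ with row $y$. \emph{Condition:} $\Phi(y)[s]\!\downarrow$. Clear the slots $>i$ and let $\varepsilon$ be the current value of $\Phi^{\hat A_n}(y)$. If $\varepsilon=0$, dump the cell $(i,0,n)$. Declare $N_i$ done.
\item Pair $(\Phi,\Psi)$. \emph{Condition:} there are $x<s$ with $\Phi(x)[s]\!\downarrow$ and $\Psi(x)[s]\!\downarrow$, a set $\mathcal K$ of cells of columns $<i$ in slots $>i$, with union of contents $K$, and sets $B^+,C^+$ of live points of columns $\ge i$ in slots $>i$, such that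
\[
\Phi^{B_s\cup K\cup B^+}(x)\ne\Psi^{C_s\cup K\cup C^+}(x).
\]
Dump the cells of $\mathcal K$, put $B^+$ into $B$ and $C^+$ into $C$, and clear the slots $>i$; this discards the points of $B^+\cup C^+$. Declare $N_i$ done.
\item Nonedge $(\Phi,u,v)$ with row $y$. \emph{Condition:} $\Phi(y)[s]\!\downarrow$. Clear the slots $>i$, and then let $\varepsilon$ be the current value of $\Phi^{A_u\oplus A_v\oplus P}(y)$. If $\varepsilon=0$, put $y$ into $Q$ and dump all cells of slot $i$. Declare $N_i$ done.
\item Mismatch $(\Phi,\ell,n,j)$ with permission set $W$ and rows $y_0,\dots,y_r$; it is never declared done. \emph{Condition:} (2a) or (2b).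

(2a) Some $\lambda\le r$ has $\lambda\in W_s$ and $y_\lambda\notin Q^\ell_s$. Clear the slots $>i$; for all such $\lambda$ put $y_\lambda$ into $Q^\ell$ and dump all cells of slot $i$ with index $\lambda$.

(2b) Case (2a) does not apply, and for all $\lambda\le r$ we have $\Phi(y_\lambda)[s]\!\downarrow$ and the current value of $\Phi^{A_n\oplus G^\ell_j\oplus P^\ell}(y_\lambda)$ is $Q^\ell_s(y_\lambda)$. Clear the slots $>i$, assign row $y_{r+1}=s$, and create cells $(i,r+1,m)$ with content $\{(m,s)\}$ for $m<L$, $m\ne n$.
\end{itemize}

\noindent\textbf{(3) Tagging.} \emph{Some cell $c=(i,\lambda,n)$ is $t$-eligible for some $t=(\Phi,M,\sigma)$.} Choose such $c$ and $t$, a witness $x$, a cell $a\in\mathrm{Rel}^\sigma(x)$ of column $n$, and a set $\mathcal K$ as in Lemma~\ref{lem:rel}(b). Move the content of $a$ into $c$, dump the cells of $\mathcal K$, and clear the slots $>i$. Give $c$ the tag $t$ and record with it the number $x$ and the value $\varepsilon=f(\mathcal K\cup\{a\})$, with $f$ as at the start of the stage.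
\medskip

All searches are finite, since $x<s$, $t\le i\le s$, and there are finitely many cells and live points. So the construction is effective, the sets are r.e., and the $A_n$ are uniformly r.e.

\subsection{What an action can change}

An action of slot $i$ leaves the slots $<i$ untouched. In slot $i$ it may create cells and assign row $s$ (clauses (1), (2b)), dump cells (clause (2)), or enlarge and tag a cell (clause (3)). In the slots $>i$ every cell vanishes and every row is unassigned. This gives the following facts.
\begin{enumerate}
\item[(F1)] Two points that are in the same cell at some time are, at every later time, in the same cell, both dumped, or both discarded. So it makes sense to say that the content a cell has at a given time is \emph{eventually dumped}.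
\item[(F2)] A point live in slot $j$ is moved, discarded, or put undumped into $B$ or $C$ only by an action of a slot $<j$, and dumped only by an action of a slot $\le j$. Slot $j$ dumps its own cells only in clause (2). A cell of slot $j$ keeps its content and tags until a slot $<j$ acts or slot $j$ dumps it.
\item[(F3)] Only live points enter $\mathcal D$, $B$, $C$.
\item[(F4)] Row $y$ can be assigned only at stage $y$. If assigned to slot $j$, it stays assigned until a slot $<j$ acts, and it can enter $P,P^0,P^1$ only at that action.
\item[(F5)] The cells of an independence slot $(\Phi,n)$ have column $n$. A pair slot has no cells. A nonedge slot $(\Phi,u,v)$ has no cells of columns $u,v$. A mismatch slot $(\Phi,\ell,n,j)$ has no cells of column $n$.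
\end{enumerate}
For (F1), note that the points of $B^+\cup C^+$ lie in columns $\ge i$, hence not in cells of $\mathcal K$, and are discarded with the whole contents of their cells.

\begin{lemma}[Freezing]\label{lem:freeze}
Let slot $i$ act at stage $s$, and let no slot $<i$ act after stage $s$. After the end of stage $s$, no row $\le s$ enters $P,P^0,P^1$, and a point of row $\le s$ enters $\mathcal D$, $B$ or $C$ only if it lies in a cell of slot $i$ that slot $i$ dumps by clause (2).
\end{lemma}

\begin{proof}
At the end of stage $s$ the slots $>i$ are empty. A row $\le s$ is unassigned, and then stays out of $P,P^0,P^1$ if it is not in yet, or it is assigned to a slot $j\le i$ and can be cancelled only by a slot $<j$; both follow from (F4). A point of row $\le s$ is dumped, discarded, or live in a slot $j\le i$. In the first two cases nothing changes, by (F3). In the third, (F2) leaves only the possibility that $j=i$ and slot $i$ dumps the cell.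
\end{proof}

\section{Finite injury, diagonalization and coding}\label{sec:injury}

If no slot $<i$ acts after a stage $s_0\ge i$, then no slot $<i$ requires attention after $s_0$, because the least slot requiring attention acts.

\begin{lemma}\label{lem:finite}
Every slot acts only finitely often.
\end{lemma}

\begin{proof}
By induction on $i$, let no slot $<i$ act after $s_0$. Then $N_i$ is not made unset after $s_0$, so clause (1) applies to slot $i$ at most once more, and clause (2) at most once more if $N_i$ is not a mismatch requirement. Suppose that (2b) occurs only finitely often. Then only finitely many rows are ever assigned to slot $i$ and only finitely many cells are ever created in it. Each occurrence of (2a) puts a new one of these rows into $Q^\ell$, and each occurrence of (3) gives one of these cells one of the tags $t\le i$ that it lacks. So slot $i$ acts finitely often.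

Suppose now that $N_i=(\Phi,\ell,n,j)$ and that (2b) occurs infinitely often. Let $s'$ be the last stage at which slot $i$ acts by (1). No slot $<i$ acts after $s'$, since otherwise $N_i$ would remain unset. So from $s'$ on the rows $y_0,y_1,\dots$ are assigned one after another and stay assigned. Let $s_\lambda>s'$ be the stage at which $y_{\lambda+1}$ is assigned; it is computable from $\lambda$. We have $\Phi(y_\lambda)[s_\lambda]\!\downarrow$, so the queries to $A_n$ and $P^\ell$ have rows $<s_\lambda$. By Lemma~\ref{lem:freeze} and (F5), their answers do not change after the end of stage $s_\lambda$. Substituting these answers into the table of $\Phi(y_\lambda)$, we obtain, effectively in $\lambda$, a table $\theta_\lambda$ with at most $k$ queries to $G^\ell_j$, where $k$ is the norm of $\Phi$. At every stage $s>s_\lambda$ at which (2b) occurs, two things hold. First, $\theta_\lambda$ evaluated on $G^\ell_{j,s}$ equals $Q^\ell_s(y_\lambda)$. Second, $Q^\ell_s(y_\lambda)=W_s(\lambda)$: the row $y_\lambda$ enters $Q^\ell$ only by (2a), hence only after $\lambda$ has entered $W$, and if $\lambda\in W_s$ then $y_\lambda\in Q^\ell_s$ because (2a) does not apply. For large $s$ both approximations are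 final on the finitely many numbers involved, so $\theta_\lambda$ evaluated on $G^\ell_j$ equals $W(\lambda)$. Thus $W\le_{btt}G^\ell_j$, contrary to the choice of $W$.
\end{proof}

Consequently, for each $i$ there is a stage after which no slot $\le i$ acts or requires attention. From then on $N_i$ is set, and the cells, contents, tags and rows of slot $i$ are constant. The last stage at which slot $i$ acts by clause (1) is its \emph{final setup}; no slot $<i$ acts after it.

\begin{lemma}\label{lem:diag}
All independence, nonedge and mismatch requirements hold.
\end{lemma}

\begin{proof}
Let $\Phi$ be total, and consider slot $i$ after its final setup.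

\emph{Independence} $(\Phi,n)$ with row $y$. Since $\Phi(y)[s]\!\downarrow$ for large $s$ and slot $i$ eventually does not require attention, $N_i$ becomes done at some stage $s$. The action at $s$ dumps only in column $n$, and by Lemma~\ref{lem:freeze} and (F5) later changes of $\mathcal D$ in rows $\le s$ are in column $n$. So $\Phi^{\hat A_n}(y)=\varepsilon$ in the end. By (F2) the point $(n,y)$ is in the cell $(i,0,n)$ until stage $s$. If $\varepsilon=0$, it is dumped at $s$. If $\varepsilon=1$, it is never dumped, since clause (2) does not apply to slot $i$ again. So $A_n(y)\ne\varepsilon$.

\emph{Nonedge} $(\Phi,u,v)$ with row $y$. Again $N_i$ becomes done at some stage $s$. After $\varepsilon$ is read, the action changes only $Q$ and columns other than $u,v$. By Lemma~\ref{lem:freeze} and (F5), the sets $A_u,A_v,P$ do not change later in rows $\le s$. So $\Phi^{A_u\oplus A_v\oplus P}(y)=\varepsilon$ in the end. The row $y$ can enter $Q$ only by this action, so $Q(y)=1-\varepsilon$.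

\emph{Mismatch} $(\Phi,\ell,n,j)$. Eventually the rows $y_0,\dots,y_r$ are fixed and neither (2a) nor (2b) applies. If $\Phi(A_n\oplus G^\ell_j\oplus P^\ell)=Q^\ell$, then at all large stages the current values of both sides at $y_0,\dots,y_r$ are final and equal, so (2b) applies, a contradiction.
\end{proof}

\begin{lemma}\label{lem:code}
\begin{enumerate}
\item[(a)] If $E(u',v')$, then $Q\le_{btt}A_{u'}\oplus A_{v'}\oplus P$.
\item[(b)] If $\ell<2$ and $m<L$, then $Q^\ell\le_{btt}A_m\oplus G^\ell_m\oplus P^\ell$.
\end{enumerate}
\end{lemma}

\begin{proof}
By running stage $y$ we decide whether row $y$ is assigned, and to which slot and with which index. Let $y$ be assigned to a nonedge slot $i$. We use two observations, which hold equally for a mismatch slot with $Q^\ell,P^\ell$ in place of $Q,P$.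

\emph{If $y\in Q$, then $y\notin P$, and all points of row $y$ placed in cells at stage $y$ are dumped.} When $y$ enters $Q$ it is still assigned, so it has not been cancelled and no slot $<i$ has acted since stage $y$. Slot $i$ dumps the cells created at stage $y$ only when it puts $y$ into $Q$, so the points are still in these cells by (F2), and they are dumped now. A row in $Q$ is not cancelled later.

\emph{If $y\notin Q$ and $y\notin P$, then no slot $<i$ acts after stage $y$, and no point of row $y$ is dumped.} The first action of a slot $<i$ would cancel $y$. So the points placed in cells at stage $y$ stay there undumped, and the others were discarded at stage $y$.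

(a) If $y$ is not assigned to a nonedge slot, then $y\notin Q$. By Lemma~\ref{lem:finite} only finitely many rows are assigned to slots $<\max(u',v')$, and for these the reduction uses a finite table of correct answers. Let $y$ be assigned to a slot $i\ge\max(u',v')$ with nonedge $\{u,v\}$. As $E$ is symmetric and irreflexive, $\{u',v'\}$ is a two-element set different from $\{u,v\}$. So one of $u',v'$ is a column $\le i$ outside $\{u,v\}$, and its point in row $y$ was placed in a cell. The two observations give
\[
y\in Q\iff y\notin P\ \wedge\ (y\in A_{u'}\vee y\in A_{v'}),
\]
a table with three queries.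

(b) If $y$ is not assigned to a mismatch slot with parameter $\ell$, then $y\notin Q^\ell$. Let $y=y_\lambda$ be assigned to slot $i$ with $N_i=(\Phi,\ell,n,j)$. If $m\ne n$, the point $(m,y)$ was placed in a cell, and the observations give $y\in Q^\ell\iff y\notin P^\ell\wedge y\in A_m$. If $m=n$, then $n<L$ and $W=G^\ell_m$, and we claim that $y\in Q^\ell\iff y\notin P^\ell\wedge\lambda\in G^\ell_m$. If $y\in Q^\ell$, then $y\notin P^\ell$, and $\lambda\in W$ by (2a). If $y\notin Q^\ell$, $y\notin P^\ell$ and $\lambda\in W$, then $y$ remains the row $y_\lambda$ of slot $i$ forever, so (2a) applies at all large stages and slot $i$ requires attention forever, which is impossible.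
\end{proof}

Lemmas~\ref{lem:diag} and~\ref{lem:code} prove items (iii), (iv) and (v) of Theorem~\ref{thm:sets}.

\section{Common lower bounds of $B$ and $C$}\label{sec:pair}

\begin{lemma}\label{lem:pair}
Item (i) of Theorem~\ref{thm:sets} holds.
\end{lemma}

\begin{proof}
Column $n$ of $B$ contains $A_n$. A point of column $n$ enters $B$ undumped only as a member of a set $B^+$ of a pair requirement $N_i$ with $i\le n$. By Lemma~\ref{lem:finite} there are finitely many such actions, and each $B^+$ is finite. So $A_n$ differs finitely from column $n$ of $B$, and $A_n\le_{btt}B$. The same argument with $C^+$ gives $A_n\le_{btt}C$. Hence every finite join of the $A_n$, and every set reducible to one, reduces to $B$ and to $C$.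

Conversely, let $X=\Phi(B)=\Psi(C)$ with $\Phi,\Psi$ total, and let $N_i$ be the pair requirement $(\Phi,\Psi)$. Suppose that $N_i$ becomes done at a stage $s$ after the final setup of slot $i$, with witness $x$. At the end of stage $s$ the sets $B,C$ are $B_s\cup K\cup B^+$ and $C_s\cup K\cup C^+$, so the two values at $x$ differ. Slot $i$ has no cells, so by Lemma~\ref{lem:freeze} $B$ and $C$ do not change later in rows $\le s$, where all queries lie. This contradicts $\Phi(B)=\Psi(C)$. So $N_i$ is not done after its final setup.

Fix $s^*\ge i$ such that no slot $\le i$ acts after $s^*$. Given $x$, find $s>\max(s^*,x)$ with $\Phi(x)[s]\!\downarrow$ and $\Psi(x)[s]\!\downarrow$. We compare the true future with the futures that clause (2) inspects. At the start of stage $s$, let $\mathcal K$ be the set of cells of columns $<i$ in slots $>i$ whose content is eventually dumped, $K$ the union of their contents, and $B^+$ the set of live points of columns $\ge i$ in slots $>i$ that are eventually in $B$. We claim that $B$ and $B_s\cup K\cup B^+$ agree on all points of rows $<s$. The second set is contained in the first. Let a point of row $<s$ enter $B$ at a stage $\ge s$. By (F3) it is live at the start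 of stage $s$, and by (F2) not in a slot $<i$; so it is in a slot $>i$. If its column is $\ge i$, it lies in $B^+$. If its column is $n<i$, it cannot enter undumped, since this would be an action of a pair slot $\le n<i$; so it is dumped and lies in $K$ by (F1). This proves the claim.

Slot $i$ does not require attention at stage $s$, and $N_i$ is set and not done. So the condition of clause (2) fails for $x$, $\mathcal K$, $B^+$ and $C^+=\emptyset$, and
\[
X(x)=\Phi^{B_s\cup K\cup B^+}(x)=\Psi^{C_s\cup K}(x).
\]
The right side can be evaluated with oracle $\mathcal D_i$. A query of $\Psi(x)$ in $C_s$ is answered yes. A query outside $C_s$ that is live in a slot $>i$ and has column $<i$ lies in $K$ if and only if it lies in $\mathcal D_i$, by (F1). All other queries are answered no. This is a reduction $X\le_{btt}\mathcal D_i$ with the norm of $\Psi$.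
\end{proof}

\section{Minimality}\label{sec:minimal}

Throughout this section $t=(\Phi,M,\sigma)$. First we relate the function $f$ to the final value of the computation.

\begin{lemma}\label{lem:final}
Let $\Phi(x)[s]\!\downarrow$, and let no slot $<\sigma$ act at a stage $\ge s$. Let $\mathcal K_\infty$ be the set of cells in $V^\sigma(x)$ whose content at the start of stage $s$ is eventually dumped. Then $\Phi^{\mathcal D_M}(x)=f(\mathcal K_\infty\cap\mathrm{Rel}^\sigma(x))$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rel}(a) it suffices to show that $\mathcal D_M$ answers each query $(n,z)$ as in the definition of $f(\mathcal K_\infty)$. If $n\ge M$, both answers are no. Let $n<M$; recall that $z<s$. If $(n,z)$ is dumped or discarded at the start of stage $s$, both answers are yes, respectively no. If it is live in a slot $<\sigma$, it is never dumped by (F2), and its cell is not in $V^\sigma(x)$; both answers are no. Otherwise its cell is in $V^\sigma(x)$, and by (F1) the point is eventually dumped if and only if the cell is in $\mathcal K_\infty$.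
\end{proof}

The next lemma says that a tag keeps its promise whatever happens to the tagged cell later.

\begin{lemma}\label{lem:tag}
Let the cell $c=(i,\lambda,n)$ receive the tag $t$ at stage $s_1$ with record $x,\varepsilon$, and let no slot $<\sigma$ act after $s_1$. If $c$ still exists at the end of a stage $s\ge s_1$ and then contains $(n,y)$, we have $y\in A_n\iff\Phi^{\mathcal D_M}(x)=\varepsilon$.
\end{lemma}

\begin{proof}
The slot acting at $s_1$ is $i\ge\sigma$, so Lemma~\ref{lem:final} applies at $s_1$. Let $a,\mathcal K$ be as in the action. All relevant cells are in slots $>i$. Those in $\mathcal K$ are dumped, the content of $a$ is moved into $c$, and the others are discarded. So $\mathcal K_\infty\cap\mathrm{Rel}^\sigma(x)$ is $\mathcal K\cup\{a\}$ if the content of $a$ is eventually dumped, and $\mathcal K$ otherwise. The values of $f$ on these two sets are $\varepsilon$ and $1-\varepsilon$. The former content of $a$ is still in $c$ at the end of stage $s$, together with $(n,y)$. By (F1) it is eventually dumped if and only if $(n,y)$ is.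
\end{proof}

\begin{lemma}\label{lem:minimal}
If $X\le_{btt}\mathcal D_M$, then $X$ is recursive or $A_n\le_{btt}X$ for some $n<M$. So item (ii) of Theorem~\ref{thm:sets} holds.
\end{lemma}

\begin{proof}
For $M=0$ the set $\mathcal D_M$ is empty and $X$ is recursive. Let $M\ge1$ and $X=\Phi(\mathcal D_M)$ with $\Phi$ total of norm $k$, and let $t_\sigma=(\Phi,M,\sigma)$. A cell is \emph{final} if it never vanishes. A column $n<M$ is \emph{$\sigma$-good} if, for all but finitely many $i$, every final cell of column $n$ in slot $i$ receives the tag $t_\sigma$.

\emph{Case 1: some $n<M$ is $\sigma$-good for some $\sigma$.} Choose $i^*\ge\sigma$ such that all final cells of column $n$ in slots $\ge i^*$ receive the tag $t_\sigma$, and $s^*$ such that no slot $<i^*$ acts after $s^*$. Given $y$, search for a stage $s>\max(s^*,y)$ at the end of which the point $(n,y)$ is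
\begin{enumerate}
\item[($\alpha$)] dumped, or
\item[($\beta$)] discarded, or
\item[($\gamma$)] live in a slot $<i^*$, or
\item[($\delta$)] live in a cell $c$ of a slot $i\ge i^*$ that carries the tag $t_\sigma$.
\end{enumerate}
The search ends. If $(n,y)$ is never dumped or discarded, it is live from stage $y$ on. Each move decreases its slot, so it comes to rest in a cell, which is then final, and ($\gamma$) or ($\delta$) holds eventually. In case ($\alpha$), $y\in A_n$. In case ($\beta$), $y\notin A_n$ by (F3), and in case ($\gamma$), $y\notin A_n$ by (F2). In case ($\delta$), let the tag have been given at stage $s_1\le s$ with record $x,\varepsilon$. No slot $<i$ acts at a stage in $(s_1,s]$, since $c$ would have vanished, and no slot $<i^*$ acts after $s$. As $\sigma\le i^*\le i$, no slot $<\sigma$ acts after $s_1$, and Lemma~\ref{lem:tag} gives $y\in A_n\iff X(x)=\varepsilon$. So $A_n\le_{btt}X$ with norm $1$, using a constant table in the first three cases.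

\emph{Case 2: no $n<M$ is $\sigma$-good for any $\sigma$.} Then for all $\sigma$ and $n<M$ infinitely many slots contain a final cell of column $n$ that never receives the tag $t_\sigma$. Put $\sigma_0=0$. Given $\sigma_j$ with $j\le k$, choose for each $n<M$ such a cell $c_{j,n}$ for $\sigma_j$ and $n$, in a slot $i_{j,n}\ge\max(\sigma_j,t_{\sigma_j})$, and let $\sigma_{j+1}=1+\max_{n<M}i_{j,n}$. Fix $s^*\ge\sigma_{k+1}$ such that no slot $<\sigma_{k+1}$ acts after $s^*$; all cells $c_{j,n}$ exist from then on. Given $x$, find $s>\max(s^*,x)$ with $\Phi(x)[s]\!\downarrow$, and consider the start of stage $s$.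

We claim that for each $j\le k$ the set $\mathrm{Rel}^{\sigma_j}(x)$ is empty or contains a cell in a slot of the layer $[\sigma_j,\sigma_{j+1})$. Otherwise it is nonempty and all its cells are in slots $\ge\sigma_{j+1}$. Let $n<M$ be the column of one of them. Then all relevant cells are in slots $>i_{j,n}$, and $c_{j,n}$ is $t_{\sigma_j}$-eligible with witness $x$. So slot $i_{j,n}<\sigma_{k+1}$ requires attention at stage $s>s^*$, which is impossible.

Suppose that $\mathrm{Rel}^{\sigma_k}(x)\ne\emptyset$. By Lemma~\ref{lem:rel}(c), $\mathrm{Rel}^{\sigma_j}(x)\ne\emptyset$ for all $j\le k$. The claim then yields $k+1$ cells in different layers, each containing a query of $\Phi(x)$. Their contents are disjoint and $\Phi(x)$ has at most $k$ different queries, a contradiction. So $\mathrm{Rel}^{\sigma_k}(x)=\emptyset$, and Lemma~\ref{lem:final} with $\sigma=\sigma_k$ gives $X(x)=f(\emptyset)$. This value is computed from $x$ by running the construction up to the start of stage $s$. So $X$ is recursive.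
\end{proof}

Lemmas~\ref{lem:diag}, \ref{lem:code}, \ref{lem:pair} and~\ref{lem:minimal} prove Theorem~\ref{thm:sets}, and with it Theorems~\ref{thm:coding} and~\ref{thm:main}.

\begin{remark}
The bound on the norm enters in two ways. In Lemmas~\ref{lem:finite} and~\ref{lem:pair} it is only inherited: the reductions built there ask at most as many queries as the given functionals. In Case 2 of Lemma~\ref{lem:minimal} it ends the sequence of thresholds. The computation of $X$ uses the finite information $\sigma_k$ and $s^*$ for all $x$ at once. If the number of queries grew with $x$, the number of layers needed for the counting, and hence the stage $s^*$, would grow with it.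
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
``To My Parents,''
\texttt{http://www.piergiorgioodifreddi.it/wp-content/uploads/2010/10/CRT2.pdf}

\end{thebibliography}
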